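\title{Quotient fans of congruence uniform posets of regions are polytopal}

\begin{abstract}
A lattice congruence of the poset of regions of a central real hyperplane arrangement glues the chambers of the arrangement into a complete fan, the quotient fan. We prove that if the poset of regions is a congruence uniform lattice, then every quotient fan is the normal fan of a polytope. More generally, this holds whenever distinct uncontracted join-irreducibles generate distinct congruences. Under the same condition, the space of continuous piecewise linear functions on the quotient fan, modulo linear functions, has dimension equal to the number of join-irreducibles of the quotient lattice, and it has a basis of support functions of polytopes indexed by these join-irreducibles. The edge lengths of the polytope are constructed shard by shard; the only obstruction sits at faces of codimension three, where it vanishes by a telescoping identity on a $2$-sphere.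
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathcal H$ be a finite set of linear hyperplanes in $\mathbb R^d$. The connected components of the complement of $\bigcup\mathcal H$ are the \emph{regions}, and their closures are the chambers of a complete fan $\mathcal F$. Fix a \emph{base region} $B$. For a region $R$ let $\operatorname{sep}(R)$ be the set of hyperplanes of $\mathcal H$ that separate $R$ from $B$. The \emph{poset of regions} $L=\operatorname{PR}(\mathcal H,B)$ is the set of regions, ordered by $R\le R'$ if and only if $\operatorname{sep}(R)\subseteq\operatorname{sep}(R')$. Its Hasse diagram is the graph of the zonotope of $\mathcal H$, oriented from $B$ to $-B$. By a theorem of Bj\"orner, Edelman and Ziegler, $L$ is a lattice when $\mathcal F$ is simplicial, and $B$ must be simplicial for $L$ to be a lattice.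

Suppose that $L$ is a lattice. A \emph{congruence} of $L$ is an equivalence relation $\equiv$ such that $x\equiv x'$ and $y\equiv y'$ imply $x\wedge y\equiv x'\wedge y'$ and $x\vee y\equiv x'\vee y'$. N.~Reading proved that for every congruence $\equiv$ of $L$, the unions of the chambers of $\mathcal F$ whose regions lie in one congruence class are the chambers of a complete fan $\mathcal F_\equiv$, the \emph{quotient fan}. We ask when $\mathcal F_\equiv$ is the normal fan of a polytope.

The simplest cases suggest a positive answer. Choose normal vectors $n_H$ with $\langle n_H,\cdot\rangle<0$ on $B$. For the trivial congruence, $\mathcal F_\equiv=\mathcal F$ is the normal fan of the zonotope $\sum_H[0,n_H]$, in which the region $R$ selects the vertex $\sum_{H\in\operatorname{sep}(R)}n_H$. If $\equiv$ erases some hyperplanes entirely and leaves the others intact, one drops the corresponding segments from the sum. But a congruence may erase only a part of a hyperplane: three lines in the plane give a hexagon, and one can glue two of the six chambers to obtain the normal fan of a pentagon (Example~\ref{ex:pentagon}). A polytope with normal fan $\mathcal F_\equiv$ is then a deformation of the zonotope in which the edges keep their directions, some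 edges shrink to points, and parallel edges acquire different lengths. Its existence is the solvability of a system of linear equations and strict inequalities for the edge lengths, and the question is which property of the lattice makes this system solvable.

A finite lattice is \emph{congruence uniform} if it can be obtained from the one-element lattice by a finite sequence of interval doublings (Day's doubling construction, recalled in Section~\ref{sec:lattice}). It is conjectured in \cite{shard} that $\mathcal F_\equiv$ is the normal fan of a polytope for every arrangement $\mathcal H$ and base region $B$ such that $\operatorname{PR}(\mathcal H,B)$ is a congruence uniform lattice, and for every congruence $\equiv$. We prove this conjecture.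

\subsection{Results}

Throughout, fans may have lineality and polytopes need not be full-dimensional.

\begin{theorem}\label{thm:main}
If $L=\operatorname{PR}(\mathcal H,B)$ is a congruence uniform lattice, then for every lattice congruence $\equiv$ of $L$ the quotient fan $\mathcal F_\equiv$ is the normal fan of a polytope.
\end{theorem}

Congruence uniformity enters only through one consequence, which we now isolate. An element $j$ of a finite lattice is \emph{join-irreducible} if it covers exactly one element $j_*$; equivalently, $j$ is not the minimum and the elements below $j$ have a largest member $j_*$. For a cover relation $x\lessdot y$ let $\operatorname{con}(x,y)$ be the smallest congruence with $x\equiv y$, and put $\operatorname{con}(j)=\operatorname{con}(j_*,j)$. A congruence $\equiv$ \emph{contracts} the cover $x\lessdot y$ if $x\equiv y$, and it contracts the join-irreducible $j$ if $j_*\equiv j$. The condition on the pair $(L,\equiv)$ is the following.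
\begin{itemize}
\item[(I)] If $j\ne j'$ are join-irreducibles of $L$ not contracted by $\equiv$, then $\operatorname{con}(j)\neq\operatorname{con}(j')$.
\end{itemize}
Write $h_P(p)=\max_{v\in P}\langle v,p\rangle$ for the support function of a polytope $P$.

\begin{theorem}\label{thm:general}
Let $L=\operatorname{PR}(\mathcal H,B)$ be a lattice and $\equiv$ a congruence satisfying \textup{(I)}. This is the case whenever $L$ is congruence uniform, and also whenever $L/{\equiv}$ is congruence uniform. Then the following hold.
\begin{enumerate}
\item[(1)] The fan $\mathcal F_\equiv$ is the normal fan of a polytope.
\item[(2)] The space of continuous functions that are linear on each chamber of $\mathcal F_\equiv$, modulo global linear functions, has dimension equal to the number of join-irreducibles of $L/{\equiv}$.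
\item[(3)] For every uncontracted join-irreducible $j$ there is a largest congruence $\equiv_j$ not contracting $j$, and $\mathcal F_{\equiv_j}$ is the normal fan of a polytope $P_j$. For any choice of the $P_j$, the fan $\mathcal F_\equiv$ is the normal fan of the Minkowski sum $\sum_jP_j$ over the uncontracted $j$, and the classes of the support functions $h_{P_j}$ form a basis of the space in \textup{(2)}. Hence every polytope $P$ whose normal fan coarsens $\mathcal F_\equiv$ is, up to translation, a unique signed Minkowski combination of the $P_j$: there are unique reals $c_j$ such that $h_P-\sum_jc_jh_{P_j}$ is linear.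
\end{enumerate}
\end{theorem}

The last statement means that $P+\sum_{c_j<0}|c_j|P_j$ is a translate of $\sum_{c_j>0}c_jP_j$.

\subsection{Outline}

Section~\ref{sec:weights} translates the problem into one about edge lengths. These form a \emph{weight} on the walls of $\mathcal F$, which must satisfy two linear equations at each face of codimension two, vanish on the walls inside congruence classes, and be positive on the other walls. Each equation prescribes the difference of the weights of two walls in one hyperplane in terms of the weights of walls in other hyperplanes. Grouping walls that are linked by such differences leads to \emph{shards} (Section~\ref{sec:shards}), convex pieces of the hyperplanes that congruences contract as a whole. Condition (I), obtained from congruence uniformity in Section~\ref{sec:lattice}, orders the shards so that the differences on one shard depend only on earlier shards. In Section~\ref{sec:construction} we integrate these differences one shard at a time. Each integration leaves one free additive constant, which gives both positivity and the dimension count. The integration is possible if the prescribed differences sum to zero around each face of codimension three, and this is the heart of the proof. Section~\ref{sec:proofs}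 assembles the theorems.

\section{Walls, weights and polytopes}\label{sec:weights}

\subsection{Fans and support functions}

A \emph{fan} in $\mathbb R^d$ is a finite set of polyhedral cones that is closed under taking faces and in which any two cones meet in a common face. It is \emph{complete} if its cones cover $\mathbb R^d$, and its \emph{chambers} are its $d$-dimensional cones. Every cone of a complete fan is a face of a chamber, so a complete fan is determined by its chambers. A complete fan \emph{coarsens} another if each of its chambers is a union of chambers of the other.

For a point $v$ of a polytope $P$, the normal cone $N_P(v)=\{p:\langle v,p\rangle=h_P(p)\}$ is a polyhedral cone, which is $d$-dimensional exactly when $v$ is a vertex. The normal cones form the \emph{normal fan} of $P$, a complete fan whose chambers are the normal cones of the vertices. The function $h_P$ is convex and determines $P$, and $h_{P+P'}=h_P+h_{P'}$, $h_{cP}=c\,h_P$ for $c\ge0$, and $h_{P+t}=h_P+\langle t,\cdot\rangle$.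

\subsection{Faces of an arrangement}

The following vocabulary applies to any arrangement. With the normals $n_H$ fixed above, $\operatorname{sep}(R)$ is the set of $H$ with $\langle n_H,\cdot\rangle>0$ on $R$. The faces $G$ of $\mathcal F$ are the closures of the nonempty sets of points with a prescribed sign of $\langle n_H,\cdot\rangle$ for every $H$; such a set is the relative interior $G^\circ$ of its closure $G$. A \emph{flat} is an intersection of hyperplanes of $\mathcal H$. If $G^\circ$ meets a flat or a face, then $G$ is contained in it. A \emph{wall} is a face of codimension one, and two regions are \emph{adjacent} if their closures share a wall.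

A segment is \emph{generic} if its endpoints lie in regions and it misses all flats of codimension two. If $p$ lies in a region, then $[p,q]$ is generic as soon as $q$ avoids the hyperplanes and the proper subspaces $D+\mathbb Rp$, where $D$ runs over the flats of codimension two; so $q$ can be chosen in any nonempty open set. A generic segment crosses the hyperplanes that separate its endpoints one at a time, passing each time to an adjacent region. If $R<R'$, a generic segment from $R$ to $R'$ crosses exactly the hyperplanes of $\operatorname{sep}(R')\setminus\operatorname{sep}(R)$ and so traces a chain. Hence the covers $R\lessdot R'$ of $L$ are exactly the pairs of adjacent regions, with $\operatorname{sep}(R')=\operatorname{sep}(R)\cup\{H\}$ for the hyperplane $H$ of the common wall. We identify walls with covers, and speak of contracted walls.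

For a flat $X$ let $\mathcal H_X$ be the set of hyperplanes containing $X$ and $B_X$ the region of $\mathcal H_X$ containing $B$. For a face $G$ the span of $G$ is a flat, and we write $\mathcal H_G$, $B_G$ for $\mathcal H_X$, $B_X$ with $X=\operatorname{span}G$.

\begin{lemma}[Localization]\label{lem:local}
Let $G$ be a face of $\mathcal F$ and $S_G$ the set of $H\notin\mathcal H_G$ with $\langle n_H,\cdot\rangle>0$ on $G^\circ$. Restricting signs to $\mathcal H_G$ gives a bijection, preserving dimension and inclusion, from the faces of $\mathcal F$ containing $G$ to the faces of the arrangement $\mathcal H_G$. The regions whose closure contains $G$ form an interval $[m_G,M_G]$ of $L$ with $\operatorname{sep}(m_G)=S_G$ and $\operatorname{sep}(M_G)=S_G\cup\mathcal H_G$, and this interval is isomorphic to $\operatorname{PR}(\mathcal H_G,B_G)$.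
\end{lemma}

\begin{proof}
Fix $p\in G^\circ$ and a ball $U$ around $p$ that meets only hyperplanes of $\mathcal H_G$. For any vector $r$ and small $\varepsilon>0$, the point $p+\varepsilon r\in U$ has the signs of $r$ on $\mathcal H_G$ and the signs of $p$ on the other hyperplanes. So the faces of $\mathcal F$ whose relative interior meets $U$ are those that contain $p$, hence $G$; every face of $\mathcal H_G$ meets $U$ in its relative interior; and the two decompositions agree on $U$. This gives the bijection, and $\operatorname{sep}(R)=S_G\cup(\operatorname{sep}(R)\cap\mathcal H_G)$ whenever $G\subseteq\overline R$. Conversely, if $S_G\subseteq\operatorname{sep}(R)\subseteq S_G\cup\mathcal H_G$ and $r\in R$, then $p+\varepsilon r$ has the signs of $R$ on every hyperplane, so $p\in\overline R$ and $G\subseteq\overline R$.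
\end{proof}

A hyperplane $H\in\mathcal H_X$ is \emph{basic at $X$} if it supports a facet of $B_X$. By the description of covers, this holds if and only if some point $r$ has $\langle n_H,r\rangle>0$ and $\langle n_{H'},r\rangle<0$ for all other $H'\in\mathcal H_X$. Basic at a face means basic at its span. If $X\subseteq Y$ then $\mathcal H_Y\subseteq\mathcal H_X$, so the same point $r$ proves the following.

\begin{lemma}\label{lem:basic}
If $X\subseteq Y\subseteq H$ are flats and $H$ is basic at $X$, then $H$ is basic at $Y$.
\end{lemma}

\subsection{Rank two}\label{subsec:ranktwo}

Let $X$ be a flat of codimension two and $k=|\mathcal H_X|\ge2$. Modulo $X$ the arrangement $\mathcal H_X$ consists of $k$ lines in a plane. Number it $H_1,\dots,H_k$ in the order in which a half-turn from $B_X$ to $-B_X$ meets it. The poset $\operatorname{PR}(\mathcal H_X,B_X)$ is a $2k$-gon with two maximal chains: the first crosses $H_1,\dots,H_k$ and the second crosses $H_k,\dots,H_1$, in these orders. The flat $X$ cuts each $H_i$ into two halves, one crossed by each chain. Consequently, if $x\lessdot y$ is a wall of $\mathcal F$ in $H_i$, then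
\begin{equation}\label{eq:sides}
\operatorname{sep}(x)\cap\mathcal H_X=\{H_1,\dots,H_{i-1}\}\quad\text{or}\quad \operatorname{sep}(x)\cap\mathcal H_X=\{H_{i+1},\dots,H_k\},
\end{equation}
according to the half of $H_i$ in which the wall lies. Exactly $H_1$ and $H_k$ are basic at $X$, and $B_X$ is defined by $\langle n_{H_1},\cdot\rangle<0$ and $\langle n_{H_k},\cdot\rangle<0$. Since $\langle n_{H_i},\cdot\rangle<0$ on $B_X$, Farkas' lemma gives $n_{H_i}=\alpha_in_{H_1}+\beta_in_{H_k}$ with $\alpha_i,\beta_i\ge0$, and both are positive for $1<i<k$ because the hyperplanes are distinct.

Let $Q$ be a face of codimension two with span $X$. By Lemma~\ref{lem:local} the interval $[m_Q,M_Q]$ is this $2k$-gon. Let $W_i,W_i'\subset H_i$ be the walls containing $Q$ that are crossed by the first and the second chain; see Figure~\ref{fig:pentagon}. A \emph{weight} is a function $\ell$ from the set of walls to $\mathbb R$. It is \emph{balanced} if for every face $Q$ of codimension two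
\[
\sum_{i=1}^k\bigl(\ell(W_i)-\ell(W_i')\bigr)\,n_{H_i}=0. \tag{$\ast_Q$}
\]
If we think of $\ell(W)\,n_H$ as the edge of a polytope dual to the wall $W\subset H$, then $(\ast_Q)$ says that the polygon dual to $Q$ closes up. Expanding in the basis $n_{H_1},n_{H_k}$, we see that $(\ast_Q)$ is the conjunction of two scalar equations, one for each hyperplane basic at $Q$:
\begin{align*}
(Q,H_1):&\qquad \ell(W_1)-\ell(W_1')+\sum_{1<i<k}\alpha_i\bigl(\ell(W_i)-\ell(W_i')\bigr)=0,\\
(Q,H_k):&\qquad \ell(W_k)-\ell(W_k')+\sum_{1<i<k}\beta_i\bigl(\ell(W_i)-\ell(W_i')\bigr)=0.
\end{align*}
The equation $(Q,H)$ involves the two walls at $Q$ in $H$ and the walls at $Q$ in nonbasic hyperplanes, but not the walls in the other basic hyperplane.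

\subsection{Integrating prescribed differences}

Twice we shall need a function on regions with prescribed differences across walls: once in $\mathbb R^d$, to pass from edge vectors to vertices, and once inside a convex piece of a hyperplane, to construct the edge lengths. In both cases consistency has to be checked only around faces of codimension two in the ambient space.

\begin{lemma}[Integration]\label{lem:integration}
Let $\mathcal A$ be a finite arrangement of linear hyperplanes in $\mathbb R^m$, let $C$ be a region of a subarrangement \textup{(}$C=\mathbb R^m$ for the empty one\textup{)}, and let $U$ be a real vector space. For adjacent regions $R,R'\subseteq C$ of $\mathcal A$ let $\omega(R,R')=-\omega(R',R)\in U$ be given. Suppose that for every face of codimension two with relative interior in $C$, the sum of $\omega$ along the cyclic sequence of regions around it is $0$. Then there is a function $\varphi$ on the regions in $C$ with $\varphi(R')-\varphi(R)=\omega(R,R')$ for all adjacent $R,R'$, and it is unique up to an additive constant.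
\end{lemma}

\begin{proof}
The set $C$ is open and convex, and the relative interior of each face lies in $C$ or is disjoint from it. Any two regions in $C$ are joined by a generic segment in $C$, so adjacency is connected, which gives uniqueness. For $m\le1$ there are at most two regions and existence is immediate. Let $m\ge2$. For a generic segment $[p,q]\subset C$ let $\omega[p,q]$ be the sum of $\omega$ over its successive crossings. Call a triple $(p,q,q')$ of non-collinear points of $C$ \emph{generic} if the three sides of the triangle $T$ are generic segments and the affine plane $E$ of $T$ misses all flats of codimension at least three and meets each flat of codimension two in at most one point.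

\emph{Step 1: $\omega[p,q']=\omega[p,q]+\omega[q,q']$ for a generic triple.} Since $p$ lies on no hyperplane, each hyperplane meets $E$ in a line avoiding $p$, or not at all. These lines are distinct, because a common line of two hyperplanes would lie in a flat of codimension two. A point $v\in T$ on two or more lines is interior to $T$, since the sides are generic. It lies in a flat $D$ of codimension two and in no smaller flat, hence in the relative interior of a face of codimension two with span $D$, and this relative interior lies in $C$. As $E\cap D=\{v\}$, the plane $E$ projects bijectively onto $\mathbb R^m/D$, so the cells of $E$ around $v$ are the traces, in cyclic order, of the regions around that face.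

Let $q_t=(1-t)q+tq'$. The segment $[p,q_t]$ is generic except for finitely many $t$, namely when it contains a crossing point or $q_t$ lies on a line, and $\omega[p,q_t]$ is constant between these values. Consider an exceptional value $t_0$. The segment $[p,q_{t_0}]$ does not run along a line, so at a crossing point $v$ it passes from a cell to the opposite cell. For $t$ slightly below and slightly above $t_0$ the segment $[p,q_t]$ joins these two cells around the two sides of $v$, and the two contributions are equal by hypothesis. If moreover $q_t$ passes at $t_0$ from $R$ to $R'$, then either the segment gains the final crossing from $R$ to $R'$ or it loses the final crossing from $R'$ to $R$; in both cases $\omega[p,q_t]$ changes by $\omega(R,R')$. Adding these changes gives the identity.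

\emph{Step 2: generic triples abound.} Fix $p$ in a region in $C$. Call $q\in C$ \emph{good} if it lies in a region and avoids $\mathbb Rp$ and $D+\mathbb Rp$ for all flats $D$ of codimension two, or if $\mathcal A$ has no such flat, merely avoids $\mathbb Rp$. Then the whole line through $p$ and $q$ misses every flat $D$ of codimension at least two, and $q-p\notin D$. Given a good $q$, the triple $(p,q,q')$ is generic as soon as $q'$ is good, is off the line $pq$, and avoids the following sets. First, $D+\mathbb Rq$ for $\operatorname{codim}D=2$; then $[q,q']$ is generic. Second, $D+\mathbb Rp+\mathbb Rq$ for $\operatorname{codim}D\ge3$; a point of $E\cap D$ is off the line $pq$, so together with $p,q$ it would span $E$ and place $q'$ in this set. Third, $p+\mathbb R(q-p)+D$ for $\operatorname{codim}D=2$; two points of $E\cap D$ would give a nonzero vector $\alpha(q-p)+\beta(q'-p)\in D$, with $\beta\ne0$ because $q-p\notin D$, and this would place $q'$ in this set. All excluded sets have dimension at most $m-1$, so $q'$ can be chosen in any nonempty open subset of $C$.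

\emph{Step 3.} Put $\varphi(R)=\omega[p,q]$ for a good $q\in R$. If $q,q_1\in R$ are good, choose $q'\in R$ with $(p,q,q')$ and $(p,q_1,q')$ generic. As $\omega[q,q']=\omega[q_1,q']=0$, Step 1 gives $\omega[p,q]=\omega[p,q']=\omega[p,q_1]$. For adjacent $R,R'$ take a ball in $C$, centered on the common wall and meeting only its hyperplane, and choose in it a good $q\in R$ and $q'\in R'$ with $(p,q,q')$ generic. Then $\varphi(R')-\varphi(R)=\omega[q,q']=\omega(R,R')$.
\end{proof}

\subsection{From weights to polytopes}

Let $L$ be a lattice and $\equiv$ a congruence. Every congruence class is an interval: it is finite and closed under meets and joins, and it is convex, since $x\equiv y$ and $x\le w\le y$ give $w=w\vee x\equiv w\vee y=y$. Let $\operatorname{PL}$ be the space of continuous functions on $\mathbb R^d$ that are linear on each chamber of $\mathcal F$, and $\operatorname{PL}(\equiv)$ the subspace of those linear on each chamber of $\mathcal F_\equiv$. Let $\mathcal W(\equiv)$ be the space of balanced weights that vanish on contracted walls. For $g\in\operatorname{PL}$ write $g=\langle g_R,\cdot\rangle$ on $\overline R$. If $R\lessdot R'$ with wall $W\subset H$, then $g_{R'}-g_R$ is orthogonal to $W$, which spans $H$, so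
\begin{equation}\label{eq:weight}
g_{R'}-g_R=\ell_g(W)\,n_H
\end{equation}
defines a weight $\ell_g$.

\begin{proposition}\label{prop:weights}
\begin{enumerate}
\item[(a)] The linear map $g\mapsto\ell_g$ sends $\operatorname{PL}$ onto the space of balanced weights, its kernel consists of the linear functions, and $g\in\operatorname{PL}(\equiv)$ if and only if $\ell_g\in\mathcal W(\equiv)$.
\item[(b)] A function $g\in\operatorname{PL}$ is the support function of a polytope with normal fan $\mathcal F_\equiv$ if and only if $\ell_g$ is zero on contracted walls and positive on all other walls.
\end{enumerate}
\end{proposition}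

\begin{proof}
(a) The weight $\ell_g$ satisfies $(\ast_Q)$ because both $\sum\ell_g(W_i)n_{H_i}$ and $\sum\ell_g(W_i')n_{H_i}$ equal $g_{M_Q}-g_{m_Q}$. If $\ell_g=0$, all $g_R$ coincide, since adjacency is connected. Let $\ell$ be balanced. Apply Lemma~\ref{lem:integration} with $C=U=\mathbb R^d$ and $\omega(R,R')=\ell(W)n_H$ for $R\lessdot R'$; going up one chain of $[m_Q,M_Q]$ and down the other shows that the hypothesis at $Q$ is $(\ast_Q)$. We obtain vectors $g_R$ satisfying \eqref{eq:weight} with $\ell$ in place of $\ell_g$. If $p\in\overline R\cap\overline{R'}$, let $G$ be the face with $p\in G^\circ$. By Lemma~\ref{lem:local}, both $R$ and $R'$ are joined to $m_G$ by chains that cross only hyperplanes through $p$, so $\langle g_R,p\rangle=\langle g_{m_G},p\rangle=\langle g_{R'},p\rangle$. The linear pieces therefore glue to a function $g\in\operatorname{PL}$ with $\ell_g=\ell$. Finally, $g\in\operatorname{PL}(\equiv)$ means that $g_R$ is constant on congruence classes. This forces $\ell_g=0$ on contracted walls; conversely, every element of a class is joined to the minimum of the class by a chain of contracted covers.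

(b) When a generic segment with direction $u$ crosses a wall $W\subset H$, the slope of $g$ changes by $\ell_g(W)\,|\langle n_H,u\rangle|$: an upward crossing adds $\ell_g(W)n_H$ to the gradient and has $\langle n_H,u\rangle>0$, a downward crossing subtracts it and has $\langle n_H,u\rangle<0$.

Suppose that $g=h_P$ and $P$ has normal fan $\mathcal F_\equiv$. Convexity of $g$ gives $\ell_g\ge0$. The vector $g_R$ is the vertex whose normal cone contains $R$, so $g_R=g_{R'}$ if and only if $R\equiv R'$; hence $\ell_g$ vanishes exactly on contracted walls.

Conversely, let $\ell_g$ be zero on contracted walls and positive on the others. Then $g$ is convex on generic segments. Every segment is a limit of generic ones, so $g$ is convex by continuity. For a region $R$, the convex function $g-\langle g_R,\cdot\rangle$ vanishes on the open set $R$, hence is nonnegative everywhere. So $g=\max_R\langle g_R,\cdot\rangle$ is the support function of $P=\operatorname{conv}\{g_R\}$. The normal cone $N_P(g_R)$ contains $\overline R$, so it is $d$-dimensional and $g_R$ is a vertex; all vertices are of this form. If the interior of $N_P(g_R)$ meets a region $R'$, then $\langle g_{R'},\cdot\rangle=g=\langle g_R,\cdot\rangle$ on a nonempty open set, so $g_{R'}=g_R$.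 Since $N_P(g_R)$ is the closure of its interior, it is the union of the $\overline{R'}$ with $g_{R'}=g_R$. If $R\equiv R'$ then $g_R=g_{R'}$ by (a). If $R\not\equiv R'$, a generic segment from $p\in R$ to $q\in R'$ crosses at least one uncontracted wall, where the slope strictly increases; so $\langle g_{R'},q-p\rangle>\langle g_R,q-p\rangle$ and $g_R\ne g_{R'}$. Thus the chambers of the normal fan of $P$ are the unions of chambers of $\mathcal F$ over congruence classes, that is, the chambers of $\mathcal F_\equiv$.
\end{proof}

The support function of a polytope with normal fan $\mathcal F_\equiv$ lies in $\operatorname{PL}$. So $\mathcal F_\equiv$ is the normal fan of a polytope if and only if $\mathcal W(\equiv)$ contains a weight that is positive on all uncontracted walls.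

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (0,-1.7) node[below] {$W_1$} -- (0,1.7) node[above] {$W_1'$};
\draw[thick] (-1.7,0) node[left] {$W_3'$} -- (1.7,0) node[right] {$W_3$};
\draw[thick] (0,0) -- (1.3,-1.3) node[below right] {$W_2$};
\draw[thick,dashed] (0,0) -- (-1.3,1.3) node[above left] {$W_2'$};
\node at (-0.8,-0.8) {$B$};
\node at (0.8,0.8) {$-B$};
\begin{scope}[shift={(4.2,-1.4)},scale=1.4]
\draw[thick] (0,0) -- node[below] {$W_1$} (1,0) -- node[below right] {$W_2$} (2,1) -- node[right] {$W_3$} (2,2) -- node[above] {$W_1'$} (0,2) -- node[left] {$W_3'$} (0,0);
\fill (0,2) circle (0.05) node[above left] {$W_2'$};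
\end{scope}
\end{tikzpicture}
\caption{Left: three lines in the plane with normals $(1,0)$, $(1,1)$, $(0,1)$ and base region $B$; a congruence contracts the dashed wall $W_2'$. Right: a pentagon whose normal fan is the quotient fan. Each edge is labeled by its wall; the edge of $W_2'$ has shrunk to a point, and the parallel edges $W_1,W_1'$ have different lengths, as have $W_3,W_3'$.}
\label{fig:pentagon}
\end{figure}

\begin{example}\label{ex:pentagon}
Let $d=2$, $n_1=(1,0)$, $n_2=(1,1)$, $n_3=(0,1)$, with $B$ the negative quadrant (Figure~\ref{fig:pentagon}). Then $L$ is a hexagon, $Q=\{0\}$ is the only face of codimension two, and $\alpha_2=\beta_2=1$. Identifying the two regions adjacent to $W_2'$ is a congruence, with a pentagon as quotient. The equations read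
\[
\ell(W_1')-\ell(W_1)=\ell(W_2)-\ell(W_2')=\ell(W_3')-\ell(W_3).
\]
They can be solved in order. First treat the nonbasic line: put $\ell(W_2')=0$ and choose $\ell(W_2)$ freely. Then on each basic line the difference of the two values is prescribed, and one additive constant is free. The choice $\ell(W_1)=\ell(W_2)=\ell(W_3)=1$ gives $\ell(W_1')=\ell(W_3')=2$ and the pentagon with vertices $(0,0)$, $(1,0)$, $(2,1)$, $(2,2)$, $(0,2)$. There are three free constants, one for each of the pieces $W_2$, $H_1$, $H_3$, and the pentagon lattice has three join-irreducibles. Positivity costs nothing, since each constant can be taken large once the earlier ones are fixed.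
\end{example}

In higher rank a wall lies on many faces of codimension two, and its hyperplane is basic at some of them and nonbasic at others. To repeat the procedure of the example we need the right pieces, an order in which to treat them, and consistency of the differences prescribed on one piece. The order will come from condition (I).

\section{Congruence uniform lattices satisfy (I)}\label{sec:lattice}

Congruences of a finite lattice are ordered by inclusion and closed under intersection, so $\operatorname{con}(x,y)$ exists. The classes of a congruence form a lattice $L/{\equiv}$ such that $L\to L/{\equiv}$ is a surjective homomorphism, and the kernel $\ker\pi$ of a homomorphism $\pi$, given by $x\equiv y$ if $\pi(x)=\pi(y)$, is a congruence.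

Let $I=[a,b]$ be an interval of a finite lattice $N$. The \emph{doubling} $N[I]$ is the subposet of $N\times\{0<1\}$ consisting of $(x,0)$ and $(x,1)$ for $x\in I$, of $(x,0)$ for $x\le b$ with $x\not\ge a$, and of $(x,1)$ for $x\not\le b$. For example, doubling the whole lattice multiplies it by a two-element chain; doubling one atom of the square gives the pentagon, and then doubling the other atom of the square gives the hexagon of Example~\ref{ex:pentagon}.

The poset $N[I]$ is a lattice and the projection $\pi:N[I]\to N$ is a homomorphism. To see this, take $(x,\varepsilon)$ and $(y,\eta)$ in $N[I]$. If $x\vee y\in I$, the join $(x\vee y,\max(\varepsilon,\eta))$ in the product lies in $N[I]$. If $x\vee y\not\le b$, every upper bound has second coordinate $1$, so $(x\vee y,1)$ is the join. If $x\vee y\le b$ and $x\vee y\not\ge a$, the same holds for $x$ and $y$, so $\varepsilon=\eta=0$ and $(x\vee y,0)$ is the join. For meets: if $x\wedge y\in I$, take $(x\wedge y,\min(\varepsilon,\eta))$. If $x\wedge y\le b$ and $x\wedge y\not\ge a$, every lower bound has second coordinate $0$, so $(x\wedge y,0)$ is the meet. If $x\wedge y\not\le b$, then $x,y\not\le b$, so $\varepsilon=\eta=1$ and $(x\wedge y,1)$ is the meet.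

\begin{lemma}\label{lem:lattice}
\begin{enumerate}
\item[(a)] Let $\pi:M\to N$ be a surjective homomorphism of finite lattices. Then $\pi$ restricts to a bijection from the join-irreducibles of $M$ not contracted by $\ker\pi$ to the join-irreducibles of $N$, with $\pi(j)_*=\pi(j_*)$. If two such join-irreducibles satisfy $\operatorname{con}_M(j)=\operatorname{con}_M(j')$, then $\operatorname{con}_N(\pi j)=\operatorname{con}_N(\pi j')$.
\item[(b)] If $M$ is congruence uniform, then $j\mapsto\operatorname{con}(j)$ is injective on join-irreducibles.
\item[(c)] If $L$ or $L/{\equiv}$ is congruence uniform, then \textup{(I)} holds.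
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $j$ be uncontracted. If $\pi(w)=\pi(j)$ and $j\not\le w$, then $w\wedge j\le j_*$ and $\pi(w\wedge j)=\pi(j)$, which forces $\pi(j_*)=\pi(j)$, a contradiction. So $j$ is the minimum of its fiber, and $\pi$ is injective on such $j$. If $u=\pi(w)<\pi(j)$, then $\pi(w\wedge j)=u$, so $w\wedge j<j$, hence $w\wedge j\le j_*$ and $u\le\pi(j_*)<\pi(j)$. Thus $\pi(j)$ is join-irreducible with lower cover $\pi(j_*)$. Conversely, let $u$ be join-irreducible in $N$ and let $w$ be the minimum of $\pi^{-1}(u)$, which exists because fibers are closed under meets. It is not the minimum of $M$, as $u$ is not the minimum of $N$. Every $w'<w$ has $\pi(w')<u$, hence $\pi(w')\le u_*$. The join of all $w'<w$ is therefore mapped below $u_*$ and differs from $w$. So $w$ is join-irreducible and uncontracted. Finally, the pullback of $\operatorname{con}_N(\pi j')$ to $M$ is a congruence contracting $j'$. It contains $\operatorname{con}_M(j')=\operatorname{con}_M(j)$, so $\operatorname{con}_N(\pi j')$ contracts $\pi j$, that is, $\operatorname{con}_N(\pi j)\subseteq\operatorname{con}_N(\pi j')$. Exchanging $j$ and $j'$ gives equality.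

(b) We use induction on the number of doublings; the one-element lattice has no join-irreducibles. Let $M=N[I]$ with $I=[a,b]$ and projection $\pi$. A join-irreducible contracted by $\ker\pi$ has the form $j=(x,1)$ with $x\in I$ and $j_*=(x,0)$. If $x\ne a$, then $(a,1)<j$ but $(a,1)\not\le j_*$, which is impossible. So at most one join-irreducible, $j_0=(a,1)$, is contracted. Let $\operatorname{con}(j)=\operatorname{con}(j')$. If neither is contracted, (a) and the induction hypothesis give $\pi j=\pi j'$, hence $j=j'$. If $j$ is contracted, then $\operatorname{con}(j')=\operatorname{con}(j)\subseteq\ker\pi$, so $j'$ is contracted too and $j=j_0=j'$.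

(c) If $L$ is congruence uniform, use (b). If $L/{\equiv}$ is, apply (a) to $L\to L/{\equiv}$ and (b) to $L/{\equiv}$.
\end{proof}

\section{Shards and forcing}\label{sec:shards}

\subsection{Shards}

The equation $(Q,H)$ links the two walls at $Q$ in $H$ when $H$ is basic at $Q$. So we cut each hyperplane along the flats where it is not basic. Let $\operatorname{Cut}(H)$ be the set of flats $X\subset H$ of codimension two in $\mathbb R^d$ at which $H$ is not basic. A \emph{shard} in $H$ is a connected component of $H\setminus\bigcup\operatorname{Cut}(H)$. It is a region of an arrangement in $H$, hence convex and open in $H$, and two distinct shards in $H$ lie on opposite sides of some $X\in\operatorname{Cut}(H)$. The relative interior of a wall lies in exactly one shard, to which the wall is said to \emph{belong}. In Example~\ref{ex:pentagon} the shards are $H_1$, $H_3$ and the two open halves of $H_2$.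

Let $Q$ be a face of codimension two and $W,W'$ the two walls in $H$ that contain $Q$. If $H$ is basic at $Q$, then $Q^\circ$ meets no flat of $\operatorname{Cut}(H)$, since such a flat would contain $Q$ and equal $\operatorname{span}Q$. So $Q^\circ$ lies in a shard, and $W,W'$ belong to it because it is open in $H$. If $H$ is not basic at $Q$, then $\operatorname{span}Q\in\operatorname{Cut}(H)$ separates $W$ from $W'$, and they belong to different shards. A generic segment inside a shard $K$ shows that any two walls of $K$ are joined by a sequence of walls of $K$ in which consecutive walls share a face $Q$ of codimension two with $Q^\circ\subset K$.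

Write $K\to K'$ if some face $Q$ of codimension two lies in a wall of $K$ and in a wall of $K'$, the hyperplane of $K$ is basic at $Q$, and the hyperplane of $K'$ is not. Then $K\ne K'$, as the hyperplanes differ. The arrows record dependence: if $Q^\circ\subset K\subseteq H$, the equation $(Q,H)$ involves two walls of $K$ and otherwise only walls of shards $K'$ with $K\to K'$. The next lemma shows that the same arrows record forcing among congruences. From now on $L$ is a lattice.

\begin{lemma}\label{lem:forcing}
Let $\equiv$ be a congruence and $Q$ a face of codimension two. If $\equiv$ contracts a wall at $Q$ in a hyperplane $H$ basic at $Q$, then it contracts both walls at $Q$ in $H$ and all walls at $Q$ in hyperplanes nonbasic at $Q$. Consequently $\equiv$ contracts all or none of the walls of a shard, and if it contracts the walls of $K$ and $K\to K'$, then it contracts those of $K'$.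
\end{lemma}

\begin{proof}
Let $[m,M]$ be the polygon of $Q$, with atoms $b_1,b_2$ and coatoms $t_1,t_2$, where $b_i,t_i$ lie on chain $i$. An interval is closed under joins and meets, so $b_1\vee b_2=b_1\vee t_2=M$ and $t_1\wedge t_2=b_1\wedge t_2=m$. By symmetry let $H=H_1$, so that the walls in $H$ are $m\lessdot b_1$ and $t_2\lessdot M$. If $m\equiv b_1$, joining with $t_2$ gives $t_2\equiv M$; if $t_2\equiv M$, meeting with $b_1$ gives $m\equiv b_1$. So the two walls are contracted together. In that case joining $m\equiv b_1$ with $b_2$ gives $b_2\equiv M$, and meeting $t_2\equiv M$ with $t_1$ gives $m\equiv t_1$. Since classes are convex, $W_1,\dots,W_{k-1}$ and $W'_{k-1},\dots,W'_1$ are contracted. The consequences follow from the connectedness of the walls of a shard.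
\end{proof}

Hence $\operatorname{con}(K):=\operatorname{con}(x,y)$ does not depend on the wall $x\lessdot y$ of $K$, and $K\to K'$ implies $\operatorname{con}(K)\supseteq\operatorname{con}(K')$. Given $\equiv$, a shard is \emph{contracted} or \emph{kept} according as its walls are contracted or not.

\subsection{Shards and join-irreducibles}

Condition (I) speaks of join-irreducibles, and the construction of shards. The link is that below every wall there is a join-irreducible whose wall $j_*\lessdot j$ lies in the same shard.

\begin{lemma}\label{lem:descend}
Let $x\lessdot y$ be a wall of the shard $K$, and let $z$ be minimal among the elements with $z\le y$ and $z\not\le x$. Then $z$ is join-irreducible and the wall $z_*\lessdot z$ belongs to $K$; in particular $\operatorname{con}(z)=\operatorname{con}(K)$.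
\end{lemma}

\begin{proof}
The element $z$ is not the minimum of $L$. Every $w<z$ satisfies $w\le y$, hence $w\le x$ by minimality, so $w\le x\wedge z<z$. Thus $z$ is join-irreducible with $z_*=x\wedge z$. Let $H,H'$ be the hyperplanes of $x\lessdot y$ and $z_*\lessdot z$. From $\operatorname{sep}(z_*)\subseteq\operatorname{sep}(x)$ and $\operatorname{sep}(z)\not\subseteq\operatorname{sep}(x)$ we get $H'\notin\operatorname{sep}(x)$, while $H'\in\operatorname{sep}(z)\subseteq\operatorname{sep}(y)$. So $H'=H$. Suppose that the two walls belong to different shards. Then they lie on opposite sides of some $X\in\operatorname{Cut}(H)$, and $H=H_i$ with $1<i<k$ in the numbering of $\mathcal H_X$. By \eqref{eq:sides} the sets $\operatorname{sep}(z_*)\cap\mathcal H_X$ and $\operatorname{sep}(x)\cap\mathcal H_X$ are $\{H_1,\dots,H_{i-1}\}$ and $\{H_{i+1},\dots,H_k\}$ in some order. They are nonempty and disjoint, contradicting $\operatorname{sep}(z_*)\subseteq\operatorname{sep}(x)$.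
\end{proof}

The following lemma contains all uses of (I).

\begin{lemma}\label{lem:kept}
Assume \textup{(I)}.
\begin{enumerate}
\item[(a)] For a kept shard $K$ there is a unique join-irreducible $j_K$ with $\operatorname{con}(j_K)=\operatorname{con}(K)$. Its wall belongs to $K$, and $j_K\le y$ for every wall $x\lessdot y$ of $K$. The map $K\mapsto j_K$ is a bijection from kept shards to uncontracted join-irreducibles, and kept shards with $\operatorname{con}(K)=\operatorname{con}(K')$ are equal.
\item[(b)] The relation $\to$ on kept shards is acyclic.
\item[(c)] Let $G$ be a face of codimension three and $H\in\mathcal H_G$ such that no $X\in\operatorname{Cut}(H)$ contains $G$. Then all walls in $H$ containing $G$ belong to one shard $K$, and if $K$ is kept, then $H$ is basic at $G$.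
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A join-irreducible $j$ with $\operatorname{con}(j)=\operatorname{con}(K)$ is uncontracted, for otherwise $\equiv$ would contain $\operatorname{con}(K)$. By (I) there is at most one such $j$. For each wall $x\lessdot y$ of $K$, Lemma~\ref{lem:descend} produces one, below $y$ and with wall in $K$; by uniqueness it is always the same element $j_K$. An uncontracted join-irreducible $j$ equals $j_K$ for the shard $K$ of $j_*\lessdot j$, which is kept. If $\operatorname{con}(K)=\operatorname{con}(K')$, or if $j_K=j_{K'}$, then the wall of $j_K=j_{K'}$ belongs to both shards, so $K=K'$.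

(b) Along a directed cycle the congruences $\operatorname{con}(K)$ weakly decrease, so they are all equal. By (a) all shards on the cycle are equal, but $K\to K'$ implies $K\ne K'$.

(c) The set $G^\circ$ meets no flat of $\operatorname{Cut}(H)$, so it lies in a shard $K$, and since $K$ is open in $H$, all walls in $H$ containing $G$ belong to it. Let $K$ be kept and put $y_0=j_K\vee m_G$. For every wall $x\lessdot y$ in $H$ containing $G$ we have $m_G\le y\le M_G$ by Lemma~\ref{lem:local} and $j_K\le y$ by (a), so $y_0\le y$. Thus $S_G\subseteq\operatorname{sep}(y_0)\subseteq S_G\cup\mathcal H_G$, and $H\in\operatorname{sep}(j_K)\subseteq\operatorname{sep}(y_0)$. Let $H'\in\mathcal H_G\setminus\{H\}$. Choose $r\in H$ on no other hyperplane of $\mathcal H_G$ with $\langle n_{H'},r\rangle<0$, and $p\in G^\circ$. For small $\varepsilon>0$ the point $p+\varepsilon r$ lies in the relative interior of a wall $x\lessdot y$ in $H$ containing $G$, with $H'\notin\operatorname{sep}(y)$. Hence $H'\notin\operatorname{sep}(y_0)$. So $\operatorname{sep}(y_0)\cap\mathcal H_G=\{H\}$, and any point of $y_0$ shows that $H$ is basic at $G$.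
\end{proof}

\begin{example}\label{ex:fourplanes}
Let $d=3$, $n_i=e_i$ for $i=1,2,3$ and $n_4=e_1+e_2+e_3$, with $B$ the negative orthant. The sets $\operatorname{sep}(R)$ are the subsets of $\{1,2,3,4\}$ other than $\{4\}$ and $\{1,2,3\}$. This is a lattice: the join is the union, except that $\{1,2,3\}$ is replaced by $\{1,2,3,4\}$, and the meet is the intersection, except that $\{4\}$ is replaced by $\emptyset$. Any three normals are independent, so $k=2$ at every flat of codimension two, nothing is cut, and the shards are the four planes. The join-irreducibles are $\{i\}$ and $\{i,4\}$ for $i=1,2,3$, and the last three have their walls in the shard $H_4$. So (I) fails for the trivial congruence, and with it Lemma~\ref{lem:kept}(a) and (c): the kept shard $H_4$ is uncut, but $H_4$ is not basic at the origin. Theorem~\ref{thm:general}(2) fails as well, because balanced weights are those constant on each plane and form a space of dimension $4$, not $6$. On the other hand, $S\mapsto S\cap\{1,2,3\}$ is a homomorphism onto the Boolean lattice, which is congruence uniform, so its kernel satisfies (I) although $L$ is not congruence uniform.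
\end{example}

The lattice property is used once more, at faces of codimension three. The next lemma is the theorem of Bj\"orner, Edelman and Ziegler on the base region, applied in rank three to the lattice $\operatorname{PR}(\mathcal H_G,B_G)\cong[m_G,M_G]$; we include the short argument for this case.

\begin{lemma}\label{lem:simplicial}
At a face $G$ of codimension three exactly three hyperplanes are basic, and their normals are linearly independent.
\end{lemma}

\begin{proof}
The normals of $\mathcal H_G$ span the $3$-dimensional space $V=(\operatorname{span}G)^\perp$, so $\overline{B_G}\cap V$ is a pointed $3$-dimensional cone. Its polar cone is the cone over a convex polygon, with extreme rays spanned by the normals of the basic hyperplanes; any three of these are independent. Suppose that there are four, $n_1,\dots,n_4$ in cyclic order, with hyperplanes $J_1,\dots,J_4$. The diagonals of a convex quadrilateral cross, so $\gamma_1n_1+\gamma_3n_3=\gamma_2n_2+\gamma_4n_4$ with all $\gamma_i>0$. In the lattice $\operatorname{PR}(\mathcal H_G,B_G)$ let $z$ be the join of the atoms with separating sets $\{J_1\}$ and $\{J_3\}$. Let $\rho$ span the line $J_1\cap J_3\cap V$ and let $r$ be a point of $-B_G$. For small $\varepsilon>0$ the points $\pm\rho+\varepsilon r$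 lie in regions $y_\pm$, both above the two atoms and hence above $z$. Since $\rho\notin J_2$, one of $\operatorname{sep}(y_\pm)$ omits $J_2$, so $J_2\notin\operatorname{sep}(z)$, and the same argument gives $J_4\notin\operatorname{sep}(z)$. On $z$ the left side of the relation is then positive and the right side negative, a contradiction.
\end{proof}

\section{Construction of the weight}\label{sec:construction}

\subsection{The induction}

Throughout this section $L$ is a lattice and $\equiv$ satisfies (I).

\begin{proposition}\label{prop:construction}
Fix a wall $W_K$ of each kept shard $K$. For any reals $(c_K)_{K\text{ kept}}$ there is a unique $\ell\in\mathcal W(\equiv)$ with $\ell(W_K)=c_K$ for all kept $K$. For a suitable choice of the $c_K$, the weight $\ell$ is positive on all uncontracted walls.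
\end{proposition}

By Lemma~\ref{lem:kept}(b) we can list the kept shards as $K_1,\dots,K_N$ so that $K_s\to K_t$ implies $t<s$. To $K_s\subseteq H$ we assign the system
\begin{itemize}
\item[$(E_s)$] the equation $(Q,H)$ holds for every face $Q$ of codimension two with $Q^\circ\subset K_s$.
\end{itemize}
Here $H$ is basic at $Q$. Once the weight is known on the contracted shards and on $K_1,\dots,K_{s-1}$, the equation $(Q,H)$ prescribes the difference of its values on the two walls of $K_s$ at $Q$; we call this difference the \emph{jump} at $Q$. The difficulty is that a shard may contain closed loops of walls, along which the jumps must add up to zero.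

\begin{lemma}[No monodromy]\label{lem:claim}
Let $\ell$ be defined on the walls of the contracted shards, where it is $0$, and on the walls of $K_1,\dots,K_{r-1}$, and let it satisfy $(E_1),\dots,(E_{r-1})$. Let $G$ be a face of codimension three with $G^\circ\subset K_r$. Then the jumps prescribed by $(E_r)$ sum to zero along the cyclic sequence of walls of $K_r$ around $G$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:construction} from Lemma~\ref{lem:claim}]
Put $\ell=0$ on contracted walls and suppose that $\ell$ has been defined on $K_1,\dots,K_{r-1}$ with $(E_1),\dots,(E_{r-1})$. Let $K_r\subseteq H$. Apply Lemma~\ref{lem:integration} in $H\cong\mathbb R^{d-1}$ to the arrangement $\{H\cap H':H'\ne H\}$, with $C=K_r$, $U=\mathbb R$, and $\omega$ given by the jumps. The faces of this arrangement are the faces of $\mathcal F$ inside $H$, with codimension lowered by one, so its hypothesis is Lemma~\ref{lem:claim}. We obtain $\ell$ on $K_r$ satisfying $(E_r)$, unique up to an additive constant. The constant can be chosen so that $\ell(W_{K_r})=c_{K_r}$, or so large that $\ell>0$ on the finitely many walls of $K_r$.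

After step $N$, consider an equation $(Q,H)$ with $H$ basic at $Q$, and the shard in $H$ containing $Q^\circ$. If it is kept, the equation belongs to some $(E_s)$. If it is contracted, then by Lemma~\ref{lem:forcing} all walls in the equation are contracted and every term vanishes. So $\ell\in\mathcal W(\equiv)$. Conversely, every $\ell\in\mathcal W(\equiv)$ satisfies all $(E_s)$, so by the uniqueness in each step it is determined on $K_1,K_2,\dots$ successively by the values $\ell(W_K)$.
\end{proof}

\subsection{The picture on the sphere}\label{subsec:sphere}

Let $G$ be a face of codimension three, let $V=(\operatorname{span}G)^\perp$ with a fixed orientation, and let $S$ be its unit sphere. All normals $n_{H'}$, $H'\in\mathcal H_G$, lie in $V$ and span it. By Lemma~\ref{lem:local}, the walls and the faces of codimension two containing $G$ correspond to the arcs and the vertices of the arrangement of great circles $S_{H'}=S\cap H'$, $H'\in\mathcal H_G$, and we use the same names for both.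

The equation $(\ast_v)$ at a vertex $v$ is defined up to a sign, which depends on which chain is called the first. To add these equations over all vertices we must fix the signs coherently. Orient the circle $S_{H'}$ at $u$ in the direction $u\times n_{H'}$, so that every circle is traversed with the side of $B$ on the same hand. For a vertex $v\in S_{H'}$ let $\operatorname{in}_{H'}(v)$ and $\operatorname{out}_{H'}(v)$ be the arcs of $S_{H'}$ arriving at and leaving $v$.

\begin{lemma}\label{lem:orientation}
At each vertex $v$, the outgoing arcs are the walls crossed by one maximal chain of the polygon of $v$, and the incoming arcs are the walls crossed by the other.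
\end{lemma}

\begin{proof}
Let $b\in V$ be the orthogonal projection of a point of $B$, so that $\langle n_{H'},b\rangle<0$ for all $H'\in\mathcal H_G$. For $H'\ni v$,
\[
\langle v\times n_{H'},v\times b\rangle=\langle v,v\rangle\langle n_{H'},b\rangle-\langle v,b\rangle\langle n_{H'},v\rangle=\langle n_{H'},b\rangle<0 .
\]
So all outgoing arcs start strictly on one side of the plane spanned by $v$ and $b$, whose normal is $v\times b$, and all incoming arcs arrive from the other side. Modulo $v$ this plane is a line through the base region of $\mathcal H_v$ and its negative, and the two sides of such a line contain the walls crossed by the two chains.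
\end{proof}

Let $\lambda$ be a function on the arcs. For $v\in S_{H'}$ put $\Delta_\lambda(v,H')=\lambda(\operatorname{in}_{H'}(v))-\lambda(\operatorname{out}_{H'}(v))$. For $J$ basic at $v$ and $H'\ni v$ nonbasic at $v$, let $\alpha_v(H',J)$ be the coefficient of $n_J$ when $n_{H'}$ is written in the normals of the two hyperplanes basic at $v$, and put
\[
s_\lambda(v,J)=\sum_{H'\text{ nonbasic at }v}\alpha_v(H',J)\,\Delta_\lambda(v,H'),\qquad D_\lambda(v,J)=\Delta_\lambda(v,J)+s_\lambda(v,J).
\]
By Lemma~\ref{lem:orientation}, the equation $(v,J)$ for $\lambda$ is $D_\lambda(v,J)=0$. In other words, when we travel along $S_J$ in the positive direction, the jump from the incoming to the outgoing arc prescribed at $v$ is $s_\lambda(v,J)$. Every arc is incoming at exactly one vertex of its circle and outgoing at exactly one, so $\sum_{v\in S_{H'}}\Delta_\lambda(v,H')=0$ for each $H'$. Multiplying by $n_{H'}$, summing over $H'$, and expanding the terms at each vertex in the two basic normals, we obtain the \emph{telescoping identity}, valid for every $\lambda$: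
\begin{equation}\label{eq:telescope}
0=\sum_v\ \sum_{H'\ni v}\Delta_\lambda(v,H')\,n_{H'}=\sum_v\ \sum_{J\text{ basic at }v}D_\lambda(v,J)\,n_J .
\end{equation}

\begin{example}\label{ex:braid}
Let $d=3$, $G=\{0\}$, let $B$ be the negative orthant, and take the six planes $H_I$ with normals $n_I=\sum_{i\in I}e_i$ for $I=1,2,3,12,23,123$. These are the hyperplanes $y_a=y_b$ of the braid arrangement in the coordinates $y_i-y_{i+1}$, $i=1,2,3$. The flats of codimension two are the lines contained in
\[
\{1,2,\underline{12}\},\quad\{2,3,\underline{23}\},\quad\{12,3,\underline{123}\},\quad\{1,23,\underline{123}\},\quad\{1,3\},\quad\{2,123\},\quad\{12,23\},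
\]
where the nonbasic plane is underlined; its normal is the sum of the other two, so all coefficients $\alpha_v$ equal $1$. There are $14$ vertices and $6\cdot6=36$ arcs, hence $24$ cells by Euler's formula; as $2\cdot36=3\cdot24$, all cells are triangles and $L$ is a lattice. The plane $H_{123}$ has four shards, $H_{12}$ and $H_{23}$ have two each, and arrows go from smaller to larger index sets.

We check that the jumps around $S_1$ add up to zero. Let $\pm u,\pm w,\pm v$ be the vertices on the lines $\{12,3,123\}$, $\{1,23,123\}$, $\{1,2,12\}$, with signs chosen so that $S_{123}$ passes through $u,w,-u,-w$ and $S_{12}$ through $v,u,-v,-u$ in this order. At vertices on only two circles there are no jumps. So the weight is constant on each shard of $H_{123}$, with arbitrary values $\tau_1,\tau_2,\tau_3,\tau_4$ on the shards starting at $u,w,-u,-w$; a contracted shard has value $0$. The shard of $H_{12}$ from $v$ to $-v$ starts with a value $\sigma$ and jumps at $u$ by $\tau_4-\tau_1$. The shard from $-v$ to $v$ starts with a value $\sigma'$ and jumps at $-u$ by $\tau_2-\tau_3$. The jumps on $S_1$ at $v,-v,w,-w$ are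
\[
(\sigma'+\tau_2-\tau_3)-\sigma,\qquad(\sigma+\tau_4-\tau_1)-\sigma',\qquad\tau_1-\tau_2,\qquad\tau_3-\tau_4,
\]
and their sum is $0$. The cancellation involves both shards of $H_{12}$ and all four shards of $H_{123}$; it is the $e_1$-coordinate of \eqref{eq:telescope}. Note also that there is no arrow from $H_1$ to a shard of $H_{23}$, so the weight need not yet be defined on $H_{23}$ when $H_1$ is treated.
\end{example}

\subsection{Proof of Lemma~\ref{lem:claim}}

Let $K_r\subseteq H$. Since $G^\circ\subset K_r$, no flat of $\operatorname{Cut}(H)$ contains $G$, so by Lemma~\ref{lem:kept}(c) all arcs of $S_H$ belong to $K_r$ and $H$ is basic at $G$. By Lemma~\ref{lem:simplicial} the hyperplanes basic at $G$ are $H^1=H$, $H^2$, $H^3$, with independent normals, and by Lemma~\ref{lem:basic} each $H^i$ is basic at every vertex of $S_{H^i}$. We must show that $\sum_{v\in S_H}s_\ell(v,H)=0$.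

The plan is to apply \eqref{eq:telescope} to a function $\lambda$ for which all terms vanish except those with $J\in\{H^1,H^2,H^3\}$, and to read off the coefficient of $n_H$. We cannot take $\lambda=\ell$, since $\ell$ may be undefined on some arcs, as at the end of Example~\ref{ex:braid}. We fill in these arcs. This needs no integration around a loop, because by Lemma~\ref{lem:kept}(c) a kept shard in a hyperplane nonbasic at $G$ covers only a path on its circle.

\emph{The auxiliary function.} Put $\lambda=0$ on contracted arcs and on the arcs of $S_{H^1},S_{H^2},S_{H^3}$. The remaining arcs are kept and lie in hyperplanes nonbasic at $G$. We define $\lambda$ on those belonging to $K_s$ for $s=1,\dots,N$ successively. If $s<r$, put $\lambda=\ell$. Let $s\ge r$, and let $K_s\subseteq H'$ have arcs, with $H'$ nonbasic at $G$. Some $X\in\operatorname{Cut}(H')$ contains $G$: otherwise all arcs of $S_{H'}$ would belong to the kept shard $K_s$ and $H'$ would be basic at $G$, by Lemma~\ref{lem:kept}(c). The flats of $\operatorname{Cut}(H')$ containing $G$ meet $S_{H'}$ in antipodal pairs of vertices, namely the vertices at which $H'$ is nonbasic, and these divide $S_{H'}$ into at least two sectors. Consecutive arcs in one sector meet at a vertex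 where $H'$ is basic, so they belong to the same shard. Arcs in different sectors are separated by a flat of $\operatorname{Cut}(H')$, so they belong to different shards. Hence the arcs of $K_s$ are the arcs $w_1,\dots,w_q$ of one sector, in linear order, and the vertices whose face has relative interior in $K_s$ are exactly $v_i=w_i\cap w_{i+1}$ for $1\le i<q$. Put $\lambda(w_1)=0$ and determine $\lambda(w_2),\dots,\lambda(w_q)$ successively by $D_\lambda(v_i,H')=0$. Besides $w_i$ and $w_{i+1}$, this equation involves only arcs in hyperplanes nonbasic at $v_i$. These hyperplanes are nonbasic at $G$ by Lemma~\ref{lem:basic}, and the arcs are contracted or belong to some $K_t$ with $K_s\to K_t$, so $t<s$. Thus $\lambda$ is already defined on them.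

\emph{Vanishing of the other terms.} Let $J$ be basic at $v$ but not at $G$; we claim $D_\lambda(v,J)=0$. The two arcs of $S_J$ at $v$ belong to one shard. If it is contracted, all arcs in the equation are contracted by Lemma~\ref{lem:forcing}, and every term is $0$. If it is $K_s$ with $s\ge r$, the equation holds by construction. If it is $K_s$ with $s<r$, all arcs in the equation lie in hyperplanes nonbasic at $G$ and are contracted or belong to some $K_t$ with $t\le s$. On them $\lambda=\ell$, and the equation is part of $(E_s)$.

\emph{Conclusion.} The identity \eqref{eq:telescope} reduces to
\[
\sum_{i=1}^3 n_{H^i}\sum_{v\in S_{H^i}}D_\lambda(v,H^i)=0 .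
\]
By linear independence $\sum_{v\in S_H}D_\lambda(v,H)=0$, and $D_\lambda(v,H)=s_\lambda(v,H)$ because $\lambda=0$ on $S_H$. For $v\in S_H$, the sum $s_\lambda(v,H)$ involves only arcs in hyperplanes nonbasic at $v$, hence nonbasic at $G$, that belong to shards $K'$ with $K_r\to K'$. Such shards are contracted or equal to $K_t$ with $t<r$, so $\lambda=\ell$ on these arcs and $s_\lambda(v,H)=s_\ell(v,H)$. This proves Lemma~\ref{lem:claim}, and with it Proposition~\ref{prop:construction}. \qed

\begin{remark}
The identity \eqref{eq:telescope} is one vector equation in a $3$-dimensional space, so it can control the loops on at most three circles. Lemmas~\ref{lem:kept}(c) and~\ref{lem:simplicial} say that only the three circles basic at $G$ can lie entirely in kept shards, and that their normals are independent. In Example~\ref{ex:fourplanes} four circles with dependent normals lie in kept shards of the trivial congruence, and the last step would not separate them.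
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}\textup{(1)} and \textup{(2)}, and of Theorem~\ref{thm:main}]
The sufficient conditions for (I) are Lemma~\ref{lem:lattice}(c). Assume (I). Proposition~\ref{prop:construction} gives $\ell\in\mathcal W(\equiv)$ positive on all uncontracted walls. By Proposition~\ref{prop:weights}, $\ell=\ell_g$ for some $g\in\operatorname{PL}$, and $g$ is the support function of a polytope with normal fan $\mathcal F_\equiv$. This proves (1), and Theorem~\ref{thm:main} follows because a congruence uniform $L$ satisfies (I) for every congruence.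

By Proposition~\ref{prop:weights}(a), the space in (2) is isomorphic to $\mathcal W(\equiv)$. By Proposition~\ref{prop:construction}, the linear map $\ell\mapsto(\ell(W_K))_K$ is a bijection from $\mathcal W(\equiv)$ to $\mathbb R^{\{K\text{ kept}\}}$. Kept shards correspond to uncontracted join-irreducibles of $L$ by Lemma~\ref{lem:kept}(a), and these to the join-irreducibles of $L/{\equiv}$ by Lemma~\ref{lem:lattice}(a).
\end{proof}

For (3) we look for weights adapted to the order of the shards. The weight attached to a kept shard $K$ will be positive on $K$ and supported on the shards $K'$ with $\operatorname{con}(K')\supseteq\operatorname{con}(K)$, so that the family is triangular.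

\begin{proof}[Proof of Theorem~\ref{thm:general}\textup{(3)}]
\emph{The congruence $\equiv_j$.} The join $\theta\vee\psi$ of two congruences is the transitive closure of their union. If it contracts a cover $x\lessdot y$, there is a sequence $x=u_0,\dots,u_n=y$ with consecutive terms related by $\theta$ or $\psi$. The map $u\mapsto(u\vee x)\wedge y$ respects both congruences, fixes $x$ and $y$, and takes values in $[x,y]=\{x,y\}$. Some step of the new sequence goes from $x$ to $y$, so $\theta$ or $\psi$ contracts $x\lessdot y$. Let $j=j_K$ be uncontracted by $\equiv$. It follows that the join of all congruences not contracting $j$ does not contract $j$; this is $\equiv_j$, and it contains $\equiv$. Join-irreducibles and shards not contracted by $\equiv_j$ are therefore not contracted by $\equiv$. In particular $\equiv_j$ satisfies (I), and $P_j$ exists by (1). For a shard $K'$ we have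
\begin{equation}\label{eq:support}
K'\text{ is not contracted by }\equiv_j\iff\operatorname{con}(K')\supseteq\operatorname{con}(K).
\end{equation}
Indeed, if $\operatorname{con}(K')\not\supseteq\operatorname{con}(K)=\operatorname{con}(j)$, then $\operatorname{con}(K')$ does not contract $j$, so it is contained in $\equiv_j$. If $\operatorname{con}(K')\supseteq\operatorname{con}(j)$, then $\equiv_j$ cannot contain $\operatorname{con}(K')$.

\emph{The Minkowski sum.} Let $\ell_K$ be the weight of $h_{P_j}$. By Proposition~\ref{prop:weights}(b) for $\equiv_j$ and by \eqref{eq:support}, it is positive on the walls of the shards $K'$ with $\operatorname{con}(K')\supseteq\operatorname{con}(K)$ and zero elsewhere. These shards include $K$ and are all kept by $\equiv$, so $\ell_K\in\mathcal W(\equiv)$. The support function of $\sum_jP_j$ is $\sum_jh_{P_j}$, with weight $\sum_K\ell_K$, which is zero on contracted walls and positive on all others. By Proposition~\ref{prop:weights}(b) the normal fan of $\sum_jP_j$ is $\mathcal F_\equiv$.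

\emph{The basis.} Suppose that $\sum_Kc_K\ell_K=0$ with not all $c_K$ zero, and choose $K$ with $c_K\ne0$ and $\operatorname{con}(K)$ minimal among these. On a wall of $K$, the weight $\ell_{K''}$ is nonzero only if $\operatorname{con}(K'')\subseteq\operatorname{con}(K)$. If also $c_{K''}\ne0$, minimality gives $\operatorname{con}(K'')=\operatorname{con}(K)$, so $K''=K$ by Lemma~\ref{lem:kept}(a). Hence $c_K\ell_K$ vanishes on the walls of $K$, where $\ell_K>0$, a contradiction. So the $\ell_K$ are linearly independent, and their number is $\dim\mathcal W(\equiv)$. By Proposition~\ref{prop:weights}(a) the classes of the $h_{P_j}$ form a basis of the space in (2). If the normal fan of $P$ coarsens $\mathcal F_\equiv$, then $h_P\in\operatorname{PL}(\equiv)$, and expanding its class in this basis gives the last assertion.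
\end{proof}

\begin{example}
Return to Example~\ref{ex:pentagon}. The uncontracted join-irreducibles are the upper regions of $W_1$, $W_2$ and $W_3'$. For the first, the partition of the hexagon by the side of $H_1$ is a congruence with two classes, so it is $\equiv_j$, and we may take $P_j=[0,n_1]$. For the third the same holds with $H_3$ and $[0,n_3]$. For the second, Lemma~\ref{lem:forcing} shows that a congruence contracting a wall of $H_1$ or $H_3$ contracts $W_2$, so $\equiv_j$ is $\equiv$ itself and $P_j$ is a pentagon, say the one in Figure~\ref{fig:pentagon}. Negative coefficients do occur: subtracting the weights of the two segments from that of the pentagon leaves the value $1$ on $W_2,W_1',W_3'$ and $0$ elsewhere, which is the weight of the triangle with vertices $(0,0)$, $(1,1)$, $(0,1)$.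
\end{example}

\begin{thebibliography}{1}

\bibitem{shard}
\emph{Shard Polytopies},
\texttt{http://www.lix.polytechnique.fr/\allowbreak\textasciitilde pilaud/\allowbreak documents/\allowbreak publications/\allowbreak PadrolPilaudRitter\_shardPolytopes.pdf}

\end{thebibliography}
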